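# True arithmetic inside the order of the $n$-c.e. degrees

For $n>0$ (Putnam), a set $A\subseteq\omega$ is **$n$-c.e.** if there is a computable approximation $\{A_s\}_{s\in\omega}$ with $A_0=\emptyset$ such that for all $x$
$$A(x)=\lim_s A_s(x)\quad\text{and}\quad |\{s\mid A_s(x)\neq A_{s+1}(x)\}|\le n .$$
Every number starts outside the set, and we may change our mind about it at most $n$ times. The 1-c.e. sets are the c.e. sets. The 2-c.e. sets are the differences $X\setminus Y$ of c.e. sets, also called d.c.e. sets. Indeed $X_s\setminus Y_s$ (with $X_0=Y_0=\emptyset$) changes at $x$ at most twice. Conversely, a 2-c.e. set is $X\setminus Y$, where $X$ consists of the $x$ with $A_s(x)=1$ for some $s$, and $Y$ of the $x$ whose approximation changes twice.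

A Turing degree is $n$-c.e. if it contains an $n$-c.e. set. Let $\mathcal D_n$ be the partial order of the $n$-c.e. degrees under Turing reducibility, and $\mathcal R=\mathcal D_1$ the c.e. degrees. Let $\mathrm{Th}(\mathcal D_n,\le)$ be the set of first-order sentences in the language $\{\le\}$ that are true in $\mathcal D_n$. How complicated is this set of sentences?

Cai, Shore and Slaman proved that it is undecidable for every $n\ge1$. Harrington, Slaman and Woodin proved that for $n=1$ it is as complicated as true first-order arithmetic, meaning that it has the same Turing degree as $\mathrm{Th}(\mathbb N,+,\times)$. Shore proved the same for the $\Delta^0_2$-degrees. Conjecture 2.7 of "A Survey Of Results On The D.C.E. And $n$-C.E. Degrees" says that this holds for the $n$-c.e. degrees, for all $n$. These notes prove the conjecture.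

We begin with the sentences for which everything is easy.

## 1. Existential sentences, and independent sets below given ones

Consider a sentence $\exists x_1\cdots\exists x_k\,\psi$ with $\psi$ quantifier-free. We shall see that $\mathcal D_n$ satisfies it as soon as some finite partial order does. The proof needs a family of c.e. sets none of which is computable from the join of the others. We build this family below prescribed noncomputable sets. That is more than we need here, but it is the skeleton of the main construction.

**Conventions.** These hold throughout.

* $\langle a,b\rangle\ge a,b$ is a computable pairing bijection. Joins are $\bigoplus_iX_i=\{\langle i,y\rangle:y\in X_i\}$. If the index set contains objects other than numbers, they are coded by distinct numbers. So a number $y$ entering a component enters the join as a number $\ge y$.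
* A computation at stage $s$ takes fewer than $s$ steps and queries only numbers $<s$. Also $W_{k,s}\subseteq[0,s)$.
* If we construct $X$, then $X_s$ is the part enumerated before stage $s$. Tests made at stage $s$ refer to the sets $X_s$ and to all parameters as they are at the beginning of stage $s$.
* "The last stage such that …" is $0$ if there is none. $X|k$ is the restriction of $X$ to numbers $<k$.
* Numbers in $\omega^{[e]}=\{\langle e,k\rangle:k\in\omega\}$ are *owned* by $e$.
* For a c.e. set $C$ with a fixed enumeration, *$C$ permits $x$ at $s$* means $C_{s+1}\cap[0,x]\ne C_s\cap[0,x]$.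

**Proposition 1.1.** Let $I\subseteq\omega$ be computable and nonempty and let $(A_i)_{i\in I}$ be uniformly c.e. noncomputable sets. There are uniformly c.e. sets $G_i$ $(i\in I)$ with $G_i\le_TA_i$ uniformly in $i$, and $G_i\not\le_T\bigoplus_{j\neq i}G_j$.

*Proof.* Write $\hat G_i=\bigoplus_{j\ne i}G_j$, and let $U_0,U_1,\dots$ be a computable list of the requirements $I_{i,\Phi}$: $G_i\neq\Phi(\hat G_i)$. To meet $I_{i,\Phi}$ we would like to find $y$ with $\Phi(\hat G_i;y)=0$, put $y$ into $G_i$, and protect the computation. Because we want $G_i\le_TA_i$, we may put $y$ in only when $A_i$ permits $y$. So we collect candidates ("secured" numbers) and wait.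

*Construction.* At stage $s$ let $e<s$ be least such that $U_e=I_{i,\Phi}$ is not *satisfied* and one of the following applies.

* *Win*: $A_i$ permits some currently secured $y$ of $U_e$ at $s$. Put the least such $y$ into $G_i$ and declare $U_e$ satisfied.
* *Secure*: there is $y<s$ owned by $e$, greater than the last stage at which $U_e$ was initialized and than all currently secured numbers of $U_e$, with $\Phi(\hat G_{i,s};y)=0$ at stage $s$. Declare the least such $y$ secured.

Then $U_e$ *acts* (a win is preferred), and all $U_{e'}$ with $e'>e$ are *initialized*: their secured numbers and their satisfaction are cancelled. If there is no such $e$, do nothing.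

**Step 1: each $U_e$ acts, and is initialized, only finitely often.** By induction, after some stage no $U_{e'}$ with $e'<e$ acts, so $U_e$ is no longer initialized. If $U_e$ is already satisfied or later wins, it does nothing more. Otherwise suppose that it secures infinitely many numbers $y_1<y_2<\cdots$ at stages $t_1<t_2<\cdots$. It never wins, so $A_i$ never permits $y_k$ at a stage after $t_k$. Thus $A_i\cap[0,y_k]=A_{i,t_k+1}\cap[0,y_k]$ for all $k$, and $A_i$ is computable, a contradiction.

**Step 2: a win after the last initialization meets the requirement.** Let $y$ be the winning number, secured at stage $t$. No $e'<e$ acts at or after $t$, since that would initialize $U_e$. Every $e'>e$ is initialized at $t$ and afterwards enumerates only numbers $>t$. At $t$ itself nothing is enumerated. The win of $U_e$ changes only $G_i$, which is not part of $\hat G_i$. So no number $<t$ enters $\hat G_i$ from stage $t$ on, the computation $\Phi(\hat G_{i,t};y)=0$ is preserved, and $G_i(y)=1$.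

**Step 3: every requirement is met.** Suppose $G_i=\Phi(\hat G_i)$ and $U_e=I_{i,\Phi}$. By Step 2, $U_e$ does not win after its last initialization, and by Step 1 it stops acting. Only $U_e$ can enumerate numbers owned by $e$, and it enumerates $y$ only at stages $>y$. So for large $y$ owned by $e$ we have $y\notin G_i$, hence $\Phi(\hat G_i;y)=0$, and this is seen at all large stages. Then $U_e$ would secure another number, a contradiction.

**Step 4: $G_i\le_TA_i$.** A number $y$ enters $G_i$ only when $A_i$ permits $y$. So $y\in G_i$ is decided at any stage at which $A_i$ has settled on $[0,y]$. $\square$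

**Proposition 1.2.** Let $\theta$ be $\exists x_1\cdots\exists x_k\,\psi$ with $k\ge1$ and $\psi$ quantifier-free in $\{\le\}$. Then $\mathcal D_n\models\theta$ iff some partial order with at most $k$ elements satisfies $\theta$. Hence the existential part of $\mathrm{Th}(\mathcal D_n,\le)$ is decidable and is the same for all $n\ge1$.

*Proof.* If $\mathcal D_n\models\theta$, the witnesses form a partial order with at most $k$ elements that satisfies $\theta$. Conversely let $\{a_1,\dots,a_r\}$ be a finite partial order satisfying $\theta$. Take $G_1,\dots,G_r$ from Proposition 1.1, with every $A_i$ equal to the halting set. Map $a_i$ to $\deg\bigoplus_{a_j\le a_i}G_j\in\mathcal R\subseteq\mathcal D_n$. If $a_i\le a_l$, the first join is part of the second. If $a_i\not\le a_l$, then $G_i$ is below the image of $a_i$, while the image of $a_l$ is a join of sets $G_j$ with $j\ne i$, so it does not bound $\deg G_i$. The map is an embedding, so it preserves $\psi$. There are finitely many partial orders with at most $k$ elements to check. $\square$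

What changes for sentences with alternating quantifiers? A proof of the conjecture must turn *every* sentence of arithmetic into an order-theoretic one. Proposition 1.1 supplies degrees $\deg G_0,\deg G_1,\dots$ that could serve as names of numbers. It does not supply a formula saying "$w$ is one of these names", nor one saying "the indices of these three names satisfy $a+b=c$", nor a way to recognize from inside the order that parameters for such formulas have been chosen well. The rest of the notes produces these three things.

## 2. Interpreting arithmetic: statements, and the half that is bookkeeping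

**Definition (MP family).** An MP family is a uniformly c.e. sequence $(A_i)_{i\in\omega}$ together with a c.e. set $B$, all noncomputable, such that for $i\neq j$ every function computable from both $A_i$ and $A_j\oplus B$ is computable.

For example, a family with $A_0=A_1$ is never MP, because $A_0$ would be a noncomputable set computable from both $A_0$ and $A_1\oplus B$. The letters stand for "minimal pair": $A_i$ and $A_j\oplus B$ have nothing noncomputable in common below them. We construct an MP family in Section 5.

**Theorem 2.1.** There is a computable map $\theta\mapsto\theta^*$ from sentences of arithmetic to sentences in the language $\{\le\}$ such that for all $n\ge1$: $\mathbb N\models\theta\iff(\mathcal D_n,\le)\models\theta^*$. Moreover $\mathrm{Th}(\mathcal D_n)\le_m\mathrm{Th}(\mathbb N)$. Hence for every $n\geq 1$ the two theories are $m$-equivalent, so they have the same Turing degree, and Conjecture 2.7 holds.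

**Theorem 2.2.** Let $\mathcal U$ be a set of Turing degrees, closed under join, such that

* (a) $\mathcal U\cap\mathcal R$ is downward closed in $\mathcal R$;
* (b) every nonzero element of $\mathcal U$ bounds a nonzero element of $\mathcal U\cap\mathcal R$;
* (c) $\deg(\bigoplus_iA_i\oplus B)\in\mathcal U$ for some MP family.

Then $(\mathbb N,+,\times)$ is interpretable without parameters in $(\mathcal U,\le)$, by formulas not depending on $\mathcal U$.

This applies to $\mathcal D_n$ $(n\ge1)$, to $\bigcup_n\mathcal D_n$, to the $n$-REA degrees ($n\ge1$), and to $\{x\in\mathcal D_n:x\le a\}$ for every $a\in\mathcal D_n$ bounding $\deg(\bigoplus_iA_i\oplus B)$ for some MP family. (Section 5 defines the $n$-REA degrees and checks all these cases.)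

Since $\mathcal U$ is join-closed, the Turing join is the least upper bound in $\mathcal U$, so $\vee$ is definable from $\le$. By (a) and (c), $0\in\mathcal U$, and it is definable as the least element.

**Proposition 2.3 (upper bound).** $\mathrm{Th}(\mathcal D_n)\le_m\mathrm{Th}(\mathbb N)$.

*Proof.* We list the $n$-c.e. sets uniformly as $(V_e)$. Let $V_{e,0}=\emptyset$. At stage $s+1$ let $k\le s$ be largest such that $\varphi_e(x,0),\dots,\varphi_e(x,k)$ have all converged within $s$ steps with values in $\{0,1\}$, and set $V_{e,s+1}(x)=\varphi_e(x,k)$. If there is no such $k$, or if this would be the $(n+1)$-st change at $x$, leave the value unchanged. Every $V_e=\lim_sV_{e,s}$ is $n$-c.e. Conversely, if $(A_k)$ is an $n$-c.e. approximation of $A$ and $\varphi_e(x,k)=A_k(x)$, then the values $V_{e,s}(x)$ run, with repetitions, through a subsequence of $A_0(x)=0,A_1(x),\dots$. Such a subsequence has at most $n$ changes, so no change is blocked. Since the largest $k$ tends to infinity, $V_e=A$.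

The relation "$V_e\le_TV_d$" is arithmetical. Replacing quantifiers over $\mathcal D_n$ by quantifiers over indices, we computably translate sentences about $\mathcal D_n$ into sentences of arithmetic. $\square$

For the lower bound, the first idea is to use the theorem of Harrington, Slaman and Woodin inside $\mathcal D_n$ by restricting all quantifiers to c.e. degrees. This stops at once: we would need a formula defining $\mathcal R$ in $\mathcal D_n$, and the proof below neither has nor needs one. Instead, c.e. degrees occur below only as *values of parameters*, and the formulas never say that a parameter is c.e. Two facts make this possible. First, the coding is immune to additional degrees: when a formula says "for all $x\le r$", the degree $x$ may contain no c.e. set, and condition (3) of the coding theorem below speaks about arbitrary $W$. Second, hypothesis (b) lets us descend from an unknown nonzero degree to a c.e. one whenever we choose parameters.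

## 3. Minimal solutions of a join inequality

How can a few parameters and the order pick out infinitely many degrees? For $r,p,q\in\mathcal U$, with all quantifiers over $\mathcal U$, let
$$\mathrm{Sol}(w):\ q\le w\ \&\ \exists x\le r\,(w=x\vee p),\qquad S(r,p,q)=\{\text{minimal elements of Sol}\}.$$
So we look at the $x\le r$ which together with $p$ suffice to compute $q$, and take the minimal values of $x\vee p$.

Try it with $p=0$. Then $\mathrm{Sol}(w)$ says $q\le w\le r$, so $S=\{q\}$ if $q\le r$, and $S=\emptyset$ otherwise. With $p=0$ at most one degree is picked out. So $p$ is essential: it must be possible to reconstruct $q$ from $p$ with the help of any one of many different degrees.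

**Theorem 3.1 (coding theorem).** Let $I\subseteq\omega$ be computable and nonempty, and $T$ a finite set of "tasks". Let $(A_i)_{i\in I}$ be uniformly c.e. noncomputable sets. For each $\tau\in T$ let $B_\tau$ be a noncomputable c.e. set and $(F^\tau_m)_{m\in\omega}$ a computable sequence (repetitions allowed) of nonempty finite subsets of $I$, with range $\mathcal F_\tau$. Then there are c.e. sets $G_i$ (uniformly in $i\in I$) and $P_\tau,Q_\tau$ $(\tau\in T)$ such that, with $G_F=\bigoplus_{i\in F}G_i$:

1. $G_i\le_TA_i$ uniformly in $i$; $P_\tau,Q_\tau\le_TB_\tau$.
2. $Q_\tau\le_TG_F\oplus P_\tau$ for all $F\in\mathcal F_\tau$.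
3. If $W\le_TZ_\tau:=\bigoplus_iG_i\oplus\bigoplus_{\sigma\neq\tau}P_\sigma$ and $Q_\tau\le_TW\oplus P_\tau$, then $G_F\le_TW\oplus P_\tau$ for some $F\in\mathcal F_\tau$.
4. $G_i\not\le_T\hat G_i:=\bigoplus_{j\ne i}G_j\oplus\bigoplus_\sigma P_\sigma$. In particular $G_i$ is noncomputable.

Here $Z_\tau$ and $\hat G_i$ are formed as single joins over their index sets, so each number in them is at least as large as the number of the component it codes.

With no tasks this is Proposition 1.1. A task $\tau$ asks the pair $(P_\tau,Q_\tau)$ to remember the family $\mathcal F_\tau$. By (2) and (3), the ways of computing $Q_\tau$ with the help of $P_\tau$ are exactly those that compute $G_F$ for some $F\in\mathcal F_\tau$. The smallest example is $I=\{0\}$, $\mathcal F_\tau=\{\{0\}\}$, $A_0=B_\tau=A$. There $G_0=Q_\tau=A$ and $P_\tau=\emptyset$ work, since (2) and (3) are trivial and (4) says that $A$ is noncomputable. For $\mathcal F_\tau=\{\{0\},\{1\}\}$ a computable $P_\tau$ is impossible: the next lemma would give a two-element $S(r,0,q)$.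

**Lemma 3.2.** In the situation of Theorem 3.1 let $J\subseteq I$ be computable and let $\tau$ be a task with $\mathcal F_\tau=\{\{i\}:i\in J\}$. Put $r=\deg\bigoplus_{i\in J}G_i$, $p=\deg P_\tau$, $q=\deg Q_\tau$, and suppose these and all $\deg G_i$ $(i\in J)$ are in $\mathcal U$. Then $S(r,p,q)=\{z_i:i\in J\}$ with $z_i=\deg(G_i\oplus P_\tau)$, and the $z_i$ are pairwise incomparable.

*Proof.* By (2), $z_i=\deg G_i\vee p$ satisfies Sol. If $w=x\vee p$ satisfies Sol, with $X\in x\le r$, then $X\le_TZ_\tau$ and $Q_\tau\le_TX\oplus P_\tau$. So (3) gives $G_i\le_TX\oplus P_\tau$, that is $z_i\le w$, for some $i\in J$. For $i\ne j$, $z_i\le z_j$ would give $G_i\le_TG_j\oplus P_\tau\le_T\hat G_i$, against (4). So the $z_i$ are pairwise incomparable. Each $z_i$ is minimal: if $w\le z_i$ is in Sol, then $z_j\le w\le z_i$ for some $j$, so $j=i$ and $w=z_i$. Conversely a minimal $w$ is above some $z_i$, hence equal to it. $\square$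

## 4. Building $G$, $P$ and $Q$ with markers

Where does Proposition 1.1 need a new idea? Condition (2) is achieved by *markers*: for each $x$ and each $m$ there is a number $\gamma_m(x)$ which $G_{F_m}$ can find, and if $x$ enters $Q_\tau$ then $\gamma_m(x)$ enters $P_\tau$. Now let $W=\Psi(Z_\tau)$ and suppose we see $\Phi(W\oplus P_\tau;x)=0$. We would like to put $x$ into $Q_\tau$ and create a disagreement. But then (2) forces markers into $P_\tau$, and if one of them lies below the use of the computation, the disagreement may be lost. This is the exact point where the simple diagonalization stops.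

The way past it is to let the obstacle do the work. Let a marker $\gamma_m(x)$ jump to a fresh large number whenever some $G_i$ with $i\in F_m$ changes on $[0,x]$. If all relevant markers are beyond the use, we can win. If a marker $\gamma_j(x)$ stays below the use forever, then after the stage where the true computation is seen, $G_{F_j}$ has no more changes on $[0,x]$. So $W\oplus P_\tau$, which recognizes the true computation, can compute $G_{F_j}$. That is the alternative offered by (3).

### The construction

**Requirements.** Let $(U_e)_{e\in\omega}$ be a computable list of all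

* $N_{\tau,\Psi,\Phi}$: if $W=\Psi(Z_\tau)$ is total and $\{0,1\}$-valued and $Q_\tau=\Phi(W\oplus P_\tau)$, then $G_F\le_TW\oplus P_\tau$ for some $F\in\mathcal F_\tau$;
* $I_{i,\Phi}$: $G_i\neq\Phi(\hat G_i)$.

**Markers.** For $x$ owned by $e$, where $U_e$ is an $N$-requirement for task $\tau$, and for $m\le e$, there is a marker $\gamma^\tau_m(x)$, first defined at the end of stage $x$. At the end of a stage $s>x$ it is redefined iff some $y\le x$ entered some $G_i$ with $i\in F^\tau_m$ at stage $s$. A value given at stage $s$ is *fresh*: greater than $s$ and than all numbers mentioned so far. So markers never decrease, all values ever assigned are distinct, each marker moves finitely often, and $\gamma^\tau_m(x)>x$.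

For example, let $F^\tau_0=\{0\}$, let $x=5$ have an owner as above, and let $\gamma^\tau_0(5)=9$. If $3$ enters $G_0$ at stage $12$, the marker moves to a value $>12$. If $7$ enters $G_0$, or $3$ enters $G_1$, it stays.

**Computations.** For $U_e=N_{\tau,\Psi,\Phi}$, *$x$ has the $e$-computation $(\varphi,\sigma,\pi)$ at $s$* if $\sigma=\Psi(Z_{\tau,s})|\varphi$ is defined at stage $s$ with values in $\{0,1\}$, $\pi=P_{\tau,s}|\varphi$, $\Phi^{\sigma\oplus\pi}(x)=0$ in $<s$ steps, and $\varphi\le s$ is the least number exceeding all queries of this computation to either half. At given $s$ there is at most one such triple, because the strings $\sigma$ are restrictions of one partial function and the strings $\pi$ are restrictions of one set.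

**Stage $s$.** Let $e<s$ be least such that $U_e$ is not *satisfied* and one of the following applies. Then $U_e$ *acts* (a win is preferred), and all $U_{e'}$ with $e'>e$ are *initialized* (their secured numbers and satisfaction are cancelled). If there is no such $e$, nothing is done. Afterwards markers are updated.

* $U_e=N_{\tau,\Psi,\Phi}$. *Win*: $B_\tau$ permits some currently secured $x$ at $s$. For the least such $x$, put $x$ into $Q_\tau$ and all $\gamma^\tau_m(x)$, $m\le e$, into $P_\tau$; declare $U_e$ satisfied. *Secure*: there is $x<s$ owned by $e$, greater than the last stage at which $U_e$ was initialized and than all currently secured numbers of $U_e$, having an $e$-computation $(\varphi,\sigma,\pi)$ at $s$ with $\gamma^\tau_m(x)\ge\varphi$ for all $m\le e$. Declare the least such $x$ secured.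
* $U_e=I_{i,\Phi}$. *Win*: $A_i$ permits some currently secured $y$ at $s$. Put the least such $y$ into $G_i$; declare $U_e$ satisfied. *Secure*: there is $y<s$ owned by $e$, greater than the last stage at which $U_e$ was initialized and than all currently secured numbers of $U_e$, with $\Phi(\hat G_{i,s};y)=0$ at stage $s$. Declare the least such $y$ secured.

A number is secured at a stage later than the number itself. After a win with $x$ at stage $s'$, $U_e$ acts again only after being initialized at some stage $>s'$, and then it uses only numbers larger than that stage. So no number is used for two wins.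

### The verification

**Lemma 4.1.** Each $U_e$ acts, and is initialized, finitely often.

*Proof.* This is Step 1 of Proposition 1.1 again. By induction, after some stage no $e'<e$ acts, so $U_e$ is no longer initialized. If it then wins, or is already satisfied, it does nothing more. Otherwise it only secures. Suppose it secured infinitely many numbers $x_1<x_2<\cdots$ at stages $t_1<t_2<\cdots$ without ever winning. Then its permitting set $C$ ($B_\tau$ or $A_i$) never permits $x_k$ at a stage after $t_k$. So $C\cap[0,x_k]=C_{t_k+1}\cap[0,x_k]$ for all $k$, and $C$ is computable, a contradiction. $\square$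

**Lemma 4.2.** Suppose $U_e$ secures a number at stage $t$ after its last initialization. Then from stage $t$ on no number $<t$ enters any $G_i$ or $P_\sigma$ (hence none enters $Z_\tau$ or $\hat G_i$) except through a win of $U_e$. Consequently, if $U_e$ wins after its last initialization, then:

* if $U_e=N_{\tau,\Psi,\Phi}$, it is not the case that $\Psi(Z_\tau)$ is total and $\{0,1\}$-valued with $Q_\tau=\Phi(\Psi(Z_\tau)\oplus P_\tau)$;
* if $U_e=I_{i,\Phi}$, then $G_i\neq\Phi(\hat G_i)$.

*Proof.* No $e'<e$ acts at or after $t$, since this would initialize $U_e$. Each $e'>e$ is initialized at $t$. Afterwards it uses only owned numbers $x'>t$ and markers of such numbers, and these exceed $x'>t$. At stage $t$ itself nothing is enumerated. Finally, a number $\langle i,y\rangle<t$ of a join has $y<t$. This proves the first claim.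

Suppose $U_e=N_{\tau,\Psi,\Phi}$ wins with $x$, secured at $t$ with $(\varphi,\sigma,\pi)$, where $\varphi\le t$. This is the only win of $U_e$ after its last initialization. The markers enumerated are $\ge\varphi$, because they were so at $t$ and never decrease. They enter only $P_\tau$, which is not part of $Z_\tau$. So $\Psi(Z_\tau)|\varphi=\sigma$ and $P_\tau|\varphi=\pi$ forever. If $\Psi(Z_\tau)$ is total and $\{0,1\}$-valued, then $\Phi(\Psi(Z_\tau)\oplus P_\tau;x)=0\ne1=Q_\tau(x)$.

If $U_e=I_{i,\Phi}$ wins with $y$, the win changes only $G_i$, which is not part of $\hat G_i$. So $\Phi(\hat G_i;y)=0\neq1=G_i(y)$. $\square$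

**Proof of (1): permission bounds the degrees.** A number $y$ enters $G_i$ only at a stage when $A_i$ permits $y$, and $x$ enters $Q_\tau$ only when $B_\tau$ permits $x$. A number $z$ enters $P_\tau$ only as a marker $z=\gamma^\tau_m(x)$ with $x<z$, at a stage when $B_\tau$ permits $x$, and hence permits $z$. So membership of a number is decided at any stage at which the permitting set has settled up to that number. This is uniform.

**Proof of (2): the markers carry $Q_\tau$.** Let $F=F^\tau_m$. Only the owner of $x$ can put $x$ into $Q_\tau$. Each win puts in one number, so by Lemma 4.1 only finitely many elements of $Q_\tau$ have owners $e<m$. Let $x$ have owner $e\ge m$. If $U_e$ is not an $N$-requirement for $\tau$, then $x\notin Q_\tau$. If it is, use $G_F$ to find $s>x$ with $G_{i,s}\cap[0,x]=G_i\cap[0,x]$ for all $i\in F$. From stage $s$ on, $\gamma^\tau_m(x)$ is constant, say $\gamma$. Because all marker values are distinct, $\gamma$ can enter $P_\tau$ only together with $x$ entering $Q_\tau$. It does enter if $x$ enters $Q_\tau$ at a stage $\ge s$. So $x\in Q_\tau\iff x\in Q_{\tau,s}$ or $\gamma\in P_\tau$.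

**Proof of (3): a stuck marker computes $G_F$.** Let $U_e=N_{\tau,\Psi,\Phi}$ with $W=\Psi(Z_\tau)$ total, $\{0,1\}$-valued, and $Q_\tau=\Phi(W\oplus P_\tau)$.

*The bound $b$.* By Lemma 4.2, $U_e$ does not win after its last initialization, so it is never satisfied from then on. By Lemma 4.1 it secures finitely often. Let $b$ exceed all numbers it secures after its last initialization, and also exceed a stage from which on no $U_{e'}$ with $e'\le e$ acts or is initialized. A number $x>b$ owned by $e$ could enter $Q_\tau$ only at a stage $>x$ through an action of $U_e$. So $x\notin Q_\tau$ and $\Phi(W\oplus P_\tau;x)=0$.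

*Good stages.* Let $\varphi_x$ be the least number exceeding all queries of this computation to either half, and let $\sigma_x=W|\varphi_x$, $\pi_x=P_\tau|\varphi_x$. Call $s>x$ *good for $x$* if $x$ has the $e$-computation $(\varphi_x,\sigma_x,\pi_x)$ at $s$. All sufficiently large $s$ are good for $x$. An $e$-computation $(\varphi,\sigma,\pi)$ with $\sigma\subset W$ and $\pi\subset P_\tau$ is the true one $(\varphi_x,\sigma_x,\pi_x)$. So, given $x$ and $s$, the oracle $W\oplus P_\tau$ decides whether $s$ is good for $x$: find the $e$-computation at $s$, if any, and compare.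

*The sets $T_j$.* For $j\le e+1$ let $T_j$ be the set of $x>b$ owned by $e$ such that for some $s$ good for $x$, $\gamma^\tau_m(x)\ge\varphi_x$ at stage $s$ for all $m<j$. Each $T_j$ is c.e. in $W\oplus P_\tau$, and stages $s$ witnessing membership can be found from $W\oplus P_\tau$. $T_0$ is infinite, as it contains all $x>b$ owned by $e$.

*$T_{e+1}=\emptyset$.* Suppose $x\in T_{e+1}$. Markers do not decrease, so at all late stages (which are good for $x$) we have $\gamma^\tau_m(x)\ge\varphi_x$ for all $m\le e$. Since $x>b$, it exceeds the last initialization stage and all secured numbers of $U_e$. So *Secure* applies to $x$, no $e'<e$ acts, and $U_e$ would act, contradicting the choice of $b$.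

*Computing $G_F$.* Since $T_0\supseteq T_1\supseteq\cdots\supseteq T_{e+1}$, take $j\le e$ with $T_j$ infinite and $T_{j+1}$ finite. Let $x\in T_j\setminus T_{j+1}$ with witness $s$, so $x<s$ and $\varphi_x\le s$. Suppose some $y\le x$ entered some $G_i$, $i\in F^\tau_j$, at a stage $s'\ge s$. Then $\gamma^\tau_j(x)$ would become $>s'\ge\varphi_x$ and stay so. The markers $\gamma_m^\tau(x)$ with $m<j$ would still be $\ge\varphi_x$, and a later good stage would put $x$ into $T_{j+1}$, a contradiction. So $G_i\cap[0,x]=G_{i,s}\cap[0,x]$ for all $i\in F^\tau_j$. Such $x$, with witnesses, can be found unboundedly large from $W\oplus P_\tau$, by enumerating $T_j$ and ignoring the finitely many elements of $T_{j+1}$. Hence $G_{F^\tau_j}\le_TW\oplus P_\tau$.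

**Proof of (4): independence.** Suppose $G_i=\Phi(\hat G_i)$ and $U_e=I_{i,\Phi}$. By Lemmas 4.1 and 4.2, $U_e$ does not win after its last initialization, and it finally stops acting. For large $y$ owned by $e$ we have $y\notin G_i$, as only $U_e$ could enumerate $y$. So $\Phi(\hat G_i;y)=0$ holds at all sufficiently large stages. Then $U_e$ would secure another number, a contradiction. This proves Theorem 3.1. $\square$

## 5. Lachlan's lemma, an MP family, and the structures covered

This section checks that $\mathcal D_n$ satisfies the hypotheses of Theorem 2.2. We have $\mathcal D_n\supseteq\mathcal R$, and $\mathcal D_n$ is join-closed, since $A_s\oplus B_s$ changes at most $n$ times at each number. So (a) holds. For (b), try $n=2$ first. If $A$ is 2-c.e., consider the pairs $\langle x,s\rangle$ such that $x$ enters $A$ at $s$ and is later removed. This set is c.e., because a removal is permanent, and it is computable from $A$. If it is computable, we can tell in advance which entries are permanent, so $A$ itself is c.e. The general case iterates this.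

**Lemma 5.1 (Lachlan).** Every noncomputable $n$-c.e. set $A$ computes a noncomputable c.e. set. So (b) holds for $\mathcal D_n$.

*Proof.* We use induction on $n$; $n=1$ is trivial. Let $n\ge2$, with approximation $(A_s)$. Put
$$L=\{\langle x,s\rangle:A_{s+1}(x)\ne A_s(x)\ \&\ A(x)\ne A_{s+1}(x)\}.$$
Then $L\le_TA$. Approximate $L(\langle x,s\rangle)$ by $0$ until stage $s+1$, and at $t\ge s+1$ by whether $A_{s+1}(x)\ne A_s(x)$ and $A_t(x)\ne A_{s+1}(x)$. The value at $t=s+1$ is still $0$. The approximation changes only if $A(x)$ changed at $s$, and then only at later changes of $A(x)$, so at most $n-1$ times. Thus $L$ is $(n-1)$-c.e. If $L$ is noncomputable, the induction hypothesis gives a noncomputable c.e. set below $L\le_TA$. If $L$ is computable, then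
$$x\in A\iff\exists s\,[A_{s+1}(x)\ne A_s(x),\ A_{s+1}(x)=1,\ \langle x,s\rangle\notin L].$$
For the left-to-right direction take the last change of $A(x)$, which exists because $A_0=\emptyset$. For the other direction, $\langle x,s\rangle\notin L$ gives $A(x)=A_{s+1}(x)=1$. So $A$ is itself c.e. $\square$

**Lemma 5.2.** There is an MP family.

*Proof.* This is a minimal pair construction on a tree. The point is that at most one set changes at each stage, so at most one of the two computations is injured between expansionary stages.

*Requirements.* Write $D_0=B$, $D_{i+1}=A_i$. List all requirements $P_{c,k}$: $D_c\ne\overline{W_k}$; and $N_{i,j,\Phi,\Psi}$ $(i\ne j)$: if $\Phi(A_i)=\Psi(A_j\oplus B)=g$ is total, then $g$ is computable. Use the tree $2^{<\omega}$. Nodes of length $e$ work for the $e$-th requirement. Write $\xi<_L\zeta$ ("$\xi$ is left of $\zeta$") if at the first place where they differ, $\xi$ has $0$ and $\zeta$ has $1$.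

*The path $\delta_s$.* At stage $s$ define $\delta_s$ of length $s$ inductively. A $P$-node has outcome $1$. For an $N$-node $\xi\subsetneq\delta_s$ (we call $s$ a *$\xi$-stage* if $|\xi|<s$ and $\xi\subset\delta_s$) let $l(\xi,s)$ be the largest $l\le s$ such that $\Phi(A_i)$ and $\Psi(A_j\oplus B)$ both converge at stage $s$ with equal values on all arguments $<l$. The $\xi$-stage $s$ is *$\xi$-expansionary* if $l(\xi,s)>l(\xi,t)$ for all earlier $\xi$-expansionary $\xi$-stages $t$. The outcome of $\xi$ is $0$ if so, otherwise $1$.

*Enumeration.* Let $\#$ be an injective numbering of nodes by natural numbers. Let $t(\xi,s)$ be the last stage $t<s$ at which $\delta_t<_L\xi$, or at which a $P$-node $\zeta$ with $\zeta\subsetneq\xi$ or $\zeta<_L\xi$ acted. After $\delta_s$ is defined, the shortest $P_{c,k}$-node $\xi\subsetneq\delta_s$ for which $D_{c,s}\cap W_{k,s}=\emptyset$ and some $y\in W_{k,s}$ has $y>2\#(\xi)$ and $y>t(\xi,s)$ *acts*: it puts the least such $y$ into $D_c$. So at most one element enters one set per stage, and each node acts at most once.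

*Every $D_c$ is noncomputable.* Because $y>2\#(\xi)$, at most $m$ elements of $D_c$ are $\le2m$, so $D_c$ is coinfinite. Let $f$ be the leftmost path visited infinitely often. For $\xi\subset f$, $t(\xi,s)$ is eventually constant: only finitely often is $\delta_t<_L\xi$, a node left of $\xi$ acts only at such a $t$, and the nodes $\zeta\subsetneq\xi$ act at most once each. If $\overline{D_c}=W_k$, then $W_k$ is infinite and disjoint from $D_c$. So the $P_{c,k}$-node on $f$ would eventually act, since shorter nodes act only finitely often. This would put an element of $W_k$ into $D_c$, a contradiction. So no $\overline{D_c}$ is c.e., and all $D_c$ are noncomputable.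

*The $N$-requirements.* Let $\xi\subset f$ be an $N_{i,j,\Phi,\Psi}$-node with $g$ total as in the requirement. Then $l(\xi,s)\to\infty$ along $\xi$-stages, so there are infinitely many $\xi$-expansionary stages and $\xi^\frown0\subset f$. Let $s_0>|\xi|+1$ be a stage after which no $\delta_t$ is left of $\xi^\frown0$, and no $P$-node contained in $\xi$ or left of $\xi^\frown0$ acts. Given $n$, find a stage $s>s_0$ with $\xi^\frown0\subseteq\delta_s$ and $l(\xi,s)>n$. Let $v$ be the common value at $n$. We claim $g(n)=v$.

Let $s=s^0<s^1<\cdots$ be the stages $\ge s$ with $\xi^\frown0\subseteq\delta$. They are $\xi$-expansionary, so $l(\xi,s^k)>n$ for all $k$. Suppose both computations at $n$ give $v$ at $s^k$. At a stage $t\in(s^k,s^{k+1})$, $\delta_t$ is right of $\xi^\frown0$. A node $\zeta\subsetneq\delta_t$ acting at $t$ is not contained in $\xi$, by choice of $s_0$. It does not extend $\xi^\frown0$, because $\delta_t$ does not. So it is right of $\xi^\frown0$, and hence right of $\delta_{s^k}$. Therefore it enumerates a number $>t(\zeta,t)\ge s^k$. Hence the only number $<s^k$ that can enter during $[s^k,s^{k+1})$ enters at stage $s^k$, into a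 single $D_c$. Since $i\ne j$, this affects at most one of $A_i$ and $A_j\oplus B$. The computations at $s^k$ query only numbers $<s^k$, so one of the two survives to $s^{k+1}$ with value $v$. Since $l(\xi,s^{k+1})>n$, both give $v$ there. By induction this holds for all $k$, so $g(n)=v$. The search for $s$ is effective, so $g$ is computable. $\square$

Hence $\mathcal D_n$ satisfies (a), (b), (c). The other structures listed in Theorem 2.2 satisfy them as well:

* $\bigcup_n\mathcal D_n$ contains $\mathcal R$ and is join-closed because $\mathcal D_n\subseteq\mathcal D_{n+1}$; (b) is Lemma 5.1.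
* For $\{x\in\mathcal D_n:x\le a\}$, where $a\in\mathcal D_n$ bounds $\deg(\bigoplus_iA_i\oplus B)$ for an MP family, join-closure, (a) and (c) are clear; (b) is Lemma 5.1.
* The **$n$-REA degrees** are the degrees of sets $A=A_n$, where $A_0=\emptyset$ and $A_{k+1}\ge_TA_k$ is c.e. in $A_k$. For $n=1$ these are the c.e. degrees. In general they contain $\mathcal R$ (repeat a c.e. set) and are join-closed, using $A_k\oplus B_k$. If $A$ is noncomputable, the first noncomputable $A_k$ is c.e. in a computable set, hence c.e., and is computable from $A$; this gives (b).

## 6. Coding $+$ and $\times$ by two-element sets of indices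

Fix $\mathcal U$ as in Theorem 2.2. All quantifiers over degrees range over $\mathcal U$. We can now define a set $S$ of incomparable degrees $z_i$, and further tasks with two-element sets can draw any prescribed computable, infinite graph on it. A graph suffices for arithmetic.

**A finite theory.** Let $\Theta$ be the conjunction of the following statements about a set $M$ with two ternary relations:

* $M\ne\emptyset$; the relations are the graphs of total functions $+,\cdot:M^2\to M$;
* the relation $x\le y:\iff\exists z\,(x+z=y)$ is a linear order with a least element $0$, and every $x$ has an immediate successor;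
* writing $1$ for the immediate successor of $0$, for all $x,y$: $x+1$ is the immediate successor of $x$, $x+0=x$, $x+(y+1)=(x+y)+1$, $x\cdot0=0$, $x\cdot(y+1)=x\cdot y+x$.

Clearly $\mathbb N\models\Theta$. In a model $M$ of $\Theta$, let the *numeral* $\bar n$ be the $n$-th iterated immediate successor of $0$.

**Lemma 6.1.** In a model $M$ of $\Theta$ the numerals are distinct and $\{x:x\le\bar n\}=\{\bar0,\dots,\bar n\}$, in this order. Moreover $M\cong\mathbb N$ iff every element of $M$ has only finitely many predecessors.

*Proof.* The first claim holds by induction on $n$: nothing lies strictly between $\bar n$ and its immediate successor, so by linearity $\{x\le\overline{n+1}\}=\{x\le\bar n\}\cup\{\overline{n+1}\}$. A non-numeral is therefore above all numerals, so it has infinitely many predecessors. If every element has only finitely many predecessors, then $M$ consists of the numerals. The recursion equations, with $\overline{n+1}=\bar n+1$, then give $\bar m+\bar n=\overline{m+n}$ and $\bar m\cdot\bar n=\overline{mn}$ by induction on $n$. So $M\cong\mathbb N$. The converse is clear. $\square$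

**Codes.** A tuple $\bar p=(t,r,p,q,p_1,q_1,\dots,p_6,q_6)$ determines $S=S(r,p,q)$ and, for $1\le m\le6$, the relations
$$\mathrm{Edge}_m(a,b):\quad a,b\in S,\ a\ne b,\ q_m\le a\vee b\vee p_m.$$
Define

* $\mathrm{Num}(a)$: $\exists c\ne c'\,(\mathrm{Edge}_1(a,c)\wedge\mathrm{Edge}_1(a,c'))$;
* $\mathrm{Add}(a,b,c)$: $a,b,c$ satisfy Num and $\exists d\,(\mathrm{Edge}_1(d,a)\wedge\mathrm{Edge}_2(d,b)\wedge\mathrm{Edge}_3(d,c))$;
* $\mathrm{Mul}(a,b,c)$: the same with $\mathrm{Edge}_4,\mathrm{Edge}_5,\mathrm{Edge}_6$.

Let $M_{\bar p}=(\mathrm{Num},\mathrm{Add},\mathrm{Mul})$. Call $\bar p$ a **code**, $\mathrm{Code}(\bar p)$, if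

* (i) $M_{\bar p}\models\Theta$;
* (ii) $t\ne0$, and for every $a\in S$ there is $x\ne0$, $x\le a$, such that for every $b\in S$ with $b\ne a$ there is no $y\ne0$ with $y\le x$ and $y\le b\vee t$.

These are first-order conditions on $\bar p$ in $(\mathcal U,\le)$. Condition (ii) is not needed to read off arithmetic. It is a definable trace of the MP property, and Section 7 depends on it.

The intended picture has a vertex for each number and, for each pair $(a,b)$, two auxiliary vertices, one for "$a+b$" and one for "$ab$". For instance the fact $1+2=3$ is recorded by one auxiliary vertex that has an $\mathrm{Edge}_1$ to the vertex of $1$, an $\mathrm{Edge}_2$ to that of $2$, and an $\mathrm{Edge}_3$ to that of $3$. Three kinds of edges keep the roles of first summand, second summand and sum apart.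

**Lemma 6.2.** There is a code $\bar p_0$, consisting of degrees in $\mathcal U\cap\mathcal R$, with $M_{\bar p_0}\cong\mathbb N$.

*Proof.* **Step 1: choosing tasks.** On $\omega$ put $\nu(n)=3n$, $\alpha(a,b)=3\langle a,b\rangle+1$, $\mu(a,b)=3\langle a,b\rangle+2$. Let

* $\mathcal F_0=\{\{i\}:i\in\omega\}$;
* $\mathcal F_1,\mathcal F_2,\mathcal F_3$ consist of all $\{\alpha(a,b),\nu(a)\}$, all $\{\alpha(a,b),\nu(b)\}$, all $\{\alpha(a,b),\nu(a+b)\}$ respectively;
* $\mathcal F_4,\mathcal F_5,\mathcal F_6$ consist of all $\{\mu(a,b),\nu(a)\}$, all $\{\mu(a,b),\nu(b)\}$, all $\{\mu(a,b),\nu(ab)\}$ respectively.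

Apply Theorem 3.1 with $I=\omega$, $T=\{0,\dots,6\}$, an MP family $(A_i),B$ as in (c), and $B_\tau=B$ for all $\tau$. Let $t=\deg B$, $r=\deg\bigoplus_iG_i$, $p=\deg P_0$, $q=\deg Q_0$, $p_m=\deg P_m$, $q_m=\deg Q_m$. By (1), all these c.e. degrees and all $\deg G_i$ are below $\deg(\bigoplus_iA_i\oplus B)$, so they lie in $\mathcal U$ by (a). By Lemma 3.2, $S=\{z_i:i\in\omega\}$ with $z_i=\deg(G_i\oplus P_0)$, and the $z_i$ are distinct.

**Step 2: the edges are the intended ones.** For $i\ne j$ and $1\le m\le6$ we show $\mathrm{Edge}_m(z_i,z_j)\iff\{i,j\}\in\mathcal F_m$. The direction $\Leftarrow$ is (2). For $\Rightarrow$ suppose $Q_m\le_TG_i\oplus G_j\oplus P_0\oplus P_m$, and apply (3) to $W=G_i\oplus G_j\oplus P_0\le_TZ_m$. It gives $F\in\mathcal F_m$ with $G_F\le_TG_i\oplus G_j\oplus P_0\oplus P_m$. We have $|F|=2$. If $F\ne\{i,j\}$, then for some $k\in F\setminus\{i,j\}$ we get $G_k\le_TG_i\oplus G_j\oplus P_0\oplus P_m\le_T\hat G_k$, against (4).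

**Step 3: reading off arithmetic.** In the $\mathrm{Edge}_1$-graph, $\nu(a)$ has infinitely many neighbors $\alpha(a,b)$, while $\alpha(a,b)$ has exactly one and $\mu(a,b)$ none. So Num defines $\{z_{\nu(n)}:n\in\omega\}$. If $\mathrm{Edge}_1(d,z_{\nu(a)})$ and $\mathrm{Edge}_2(d,z_{\nu(b)})$, then $d=z_{\alpha(a,b)}$, whose only $\mathrm{Edge}_3$-neighbor is $z_{\nu(a+b)}$. So Add defines addition under $n\mapsto z_{\nu(n)}$. Similarly, $\mathrm{Edge}_4(d,z_{\nu(a)})$ and $\mathrm{Edge}_5(d,z_{\nu(b)})$ force $d=z_{\mu(a,b)}$, whose only $\mathrm{Edge}_6$-neighbor is $z_{\nu(ab)}$. So Mul defines multiplication. Hence $M_{\bar p_0}\cong\mathbb N$ and (i) holds.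

**Step 4: condition (ii).** We have $t=\deg B\ne0$. For $a=z_i$ take $x=\deg G_i$, which is nonzero by (4). If $y\le\deg G_i\le\deg A_i$ and $y\le z_j\vee t\le\deg(A_j\oplus B)$ with $j\ne i$, then $y=0$ by the MP property. $\square$

## 7. Comparing initial segments of two codes

If we could name $\bar p_0$ we would be done. We cannot, and $\mathrm{Code}(\bar p)$ does not say that $M_{\bar p}$ is $\mathbb N$. The sentence $\Theta$ has nonstandard models (every nonstandard model of arithmetic is one), and nothing in (i) and (ii) rules them out. By Lemma 6.1 we must say "every element has finitely many predecessors", which is not first-order over $M_{\bar p}$ alone. But we have all of $\mathcal U$ to quantify over. If some degrees define a bijection between initial segments of two codes, then we can say that every initial segment of $M_{\bar p}$ is matched with an initial segment in *every* code. Since the standard code $\bar p_0$ is among them, this forces finiteness. What remains is to produce the matchings, and only for finite segments.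

So let $h_0,\dots,h_n$ come from one code and $g_0,\dots,g_n$ from another. We want parameters and a formula $\Lambda$ with $\Lambda(h_i,g_j)\iff i=j$. The direct attempt is to choose noncomputable c.e. sets $E_i$, $E_i'$ with $\deg E_i\le h_i$ and $\deg E'_i\le g_i$, constructed by Theorem 3.1 with one task $\mathcal F=\{\{E_i,E'_i\}:i\le n\}$ permitted by some $C$ of degree $\le t$, and to say
$$\exists x\le h\ \exists x'\le g\ \bigl(x\le\deg\textstyle\bigoplus_iE_i,\ x'\le\deg\bigoplus_iE_i',\ \deg Q\le x\vee x'\vee\deg P\bigr).$$
Suppose this holds for $h_i,g_j$ with $i\ne j$. By (3) there is $m$ with $E_m\oplus E_m'\le_TX\oplus X'\oplus P$, where $X\in x$ and $X'\in x'$. If $m\ne i$ we learn $\deg E_m\le h_i\vee g_j\vee t$. Here we are stuck. Condition (ii) controls what $h_i\vee t$ can compute below $h_m$, but the two codes are unrelated, and we know nothing about joins such as $h_i\vee g_j$.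

The way out is never to join degrees of the two codes. Build new intermediate families $z_i$ (below $t$) and $z'_i$ (below $t'$) in the same run of the construction. Link $h_i$ with $z_i$, which only involves $h_i\vee t$. Link $g_i$ with $z_i'$, which only involves $g_i\vee t'$. Link $z_i$ with $z_i'$; these are all our own sets, so (4) controls every join. Formally, for $\bar s=(d,r,p,q,u,v;\;d',r',p',q',u',v';\;k,l)$ let $\Lambda(h,g;\bar s)$ say: there are $z\in S(r,p,q)$ and $z'\in S(r',p',q')$ with
$$\underbrace{\exists x\,(x\le h,\ x\le d,\ v\le x\vee z\vee u)}_{\lambda(h,z)}\ \wedge\ l\le z\vee z'\vee k\ \wedge\ \underbrace{\exists x'\,(x'\le g,\ x'\le d',\ v'\le x'\vee z'\vee u')}_{\lambda'(g,z')}.$$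

**Lemma 7.1 (linking).** Let $h_0,\dots,h_n$ and $x_i\le h_i$ with $x_i\ne0$, and $t\ne0$, be in $\mathcal U$, such that for $i\ne j$ no nonzero $y\in\mathcal U$ satisfies $y\le x_i$ and $y\le h_j\vee t$. Let $g_i,x_i'$ $(i\le n)$, $t'$ satisfy the same conditions. Then for some $\bar s$ in $\mathcal U\cap\mathcal R$: for all $i,j\le n$, $\Lambda(h_i,g_j;\bar s)\iff i=j$.

*Proof.* **Step 1: building the sets.** By (b) choose noncomputable c.e. sets $A_i,C,A'_i,C'$, with degrees in $\mathcal U$, such that $\deg A_i\le x_i$, $\deg C\le t$, $\deg A'_i\le x'_i$, $\deg C'\le t'$. Apply Theorem 3.1 with a finite index set, calling the constructed sets $E_i,G_i,E'_i,G'_i$ $(i\le n)$, permitted by $A_i,C,A'_i,C'$ respectively. Use five tasks: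

| task | $\mathcal F$ (all $i\le n$) | permitting set |
|---|---|---|
| $1$ | $\{G_i\}$ | $C$ |
| $2$ | $\{E_i,G_i\}$ | $C$ |
| $1'$ | $\{G'_i\}$ | $C'$ |
| $2'$ | $\{E'_i,G'_i\}$ | $C'$ |
| $3$ | $\{G_i,G'_i\}$ | $C$ |

Let $d=\deg\bigoplus_iE_i$, $r=\deg\bigoplus_iG_i$, $p=\deg P_1$, $q=\deg Q_1$, $u=\deg P_2$, $v=\deg Q_2$; similarly the primed ones; $k=\deg P_3$, $l=\deg Q_3$. By (1), each constructed set is computable from one of the permitting sets, so its degree is in $\mathcal U$ by (a). The finite joins are in $\mathcal U$ by join-closure. By Lemma 3.2, $S(r,p,q)=\{z_i\}_{i\le n}$ with $z_i=\deg(G_i\oplus P_1)$, and $S(r',p',q')=\{z'_i\}_{i\le n}$ with $z'_i=\deg(G'_i\oplus P_{1'})$.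

**Step 2: $\lambda(h_i,z_j)\iff i=j$.** If $i=j$, use $x=\deg E_i\le\deg A_i\le x_i\le h_i$; by (2), $v\le x\vee z_i\vee u$. Let $i\ne j$ and suppose $X\in x$ with $x\le h_i$, $x\le d$ and $Q_2\le_TX\oplus G_j\oplus P_1\oplus P_2$. Put $W=X\oplus G_j\oplus P_1\le_TZ_2$. By (3) there is $m\le n$ with $E_m\oplus G_m\le_TX\oplus G_j\oplus P_1\oplus P_2$.

* If $m\ne i$: since $G_j,P_1,P_2\le_TC$, we get $\deg E_m\le h_i\vee t$. Also $0\ne\deg E_m\le x_m$, by (4) and (1), and $\deg E_m\in\mathcal U$. This contradicts the hypothesis on $x_m$ and $h_i$.
* If $m=i$: then $m\ne j$ and $G_i\le_T\bigoplus_cE_c\oplus G_j\oplus P_1\oplus P_2\le_T\hat G_i$, contradicting (4).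

The same argument, with $C'$ and $t'$, gives $\lambda'(g_i,z'_j)\iff i=j$.

**Step 3: $l\le z_i\vee z'_j\vee k\iff i=j$.** If $i=j$, use (2). Let $i\ne j$ and suppose $Q_3\le_TW\oplus P_3$ with $W=G_i\oplus P_1\oplus G'_j\oplus P_{1'}\le_TZ_3$. By (3), $G_m\oplus G'_m\le_TW\oplus P_3$ for some $m$. If $m\ne i$, then $W\oplus P_3\le_T\hat G_m$, so this contradicts (4) for $G_m$. If $m=i\ne j$, then $W\oplus P_3$ is computable from the join of all the $G$-, $E$-, $G'$-, $E'$-sets other than $G'_m$ together with all $P$'s, so this contradicts (4) for $G'_m$.

**Step 4: composing.** Suppose $\Lambda(h_i,g_j;\bar s)$ via $z=z_a$ and $z'=z'_b$. Then $\lambda(h_i,z_a)$ gives $a=i$, $\lambda'(g_j,z'_b)$ gives $b=j$, and the middle clause gives $a=b$; so $i=j$. Conversely, $z_i$ and $z'_i$ witness $\Lambda(h_i,g_i;\bar s)$. $\square$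

Step 2 shows why (ii) is a minimal-pair condition. About $E_m$ we know only that it is noncomputable and somewhere below $x_m$. A hypothesis "$x_m\not\le h_i\vee t$" would say nothing about such an $E_m$, while "no nonzero $y$ is below both" does.

## 8. Defining the standard codes, and the end of the proofs

Let $\mathrm{Iso}(\bar p,a,\bar q,b)$ say: for some $\bar s$, the relation $\Lambda(\cdot,\cdot;\bar s)$ restricted to $\{x\in M_{\bar p}:x\le a\}\times\{y\in M_{\bar q}:y\le b\}$ (orders of $M_{\bar p},M_{\bar q}$) is the graph of an order isomorphism between these two sets. Let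
$$\mathrm{Std}(\bar p):\quad\mathrm{Code}(\bar p)\ \wedge\ \forall\bar q\,\bigl(\mathrm{Code}(\bar q)\to\forall a\in M_{\bar p}\ \exists b\in M_{\bar q}\ \mathrm{Iso}(\bar p,a,\bar q,b)\bigr).$$
Both are first-order formulas in $\{\le\}$.

**Lemma 8.1.** $\mathrm{Std}(\bar p)$ holds iff $\bar p$ is a code with $M_{\bar p}\cong\mathbb N$.

*Proof.* ($\Leftarrow$) Let $M_{\bar p}\cong\mathbb N$, let $\bar q$ be any code, and let $a=\bar n$ in $M_{\bar p}$. Let $b$ be the numeral $\bar n$ of $M_{\bar q}$, and let $h_i,g_i$ $(i\le n)$ be the numerals $\bar i$ of $M_{\bar p},M_{\bar q}$. By Lemma 6.1 these are all the elements $\le a$, respectively $\le b$, in increasing order, even if $M_{\bar q}$ is nonstandard. They belong to the sets $S$ of $\bar p$ and $\bar q$. So by clause (ii) of Code for $\bar p$ and for $\bar q$ there are $x_i,x'_i$ which, with the parameters $t,t'$ of $\bar p,\bar q$, satisfy the hypotheses of Lemma 7.1. The lemma gives $\bar s$ with $\Lambda(h_i,g_j;\bar s)\iff i=j$, and so $\mathrm{Iso}(\bar p,a,\bar q,b)$.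

($\Rightarrow$) Take $\bar q=\bar p_0$ from Lemma 6.2. Every initial segment $\{x\le a\}$ of $M_{\bar p}$ is in bijection with an initial segment $\{y\le b\}$ of $M_{\bar p_0}\cong\mathbb N$, a finite set. So every element of $M_{\bar p}$ has finitely many predecessors, and $M_{\bar p}\cong\mathbb N$ by Lemma 6.1. $\square$

**The translation.** For a sentence $\theta$ of arithmetic let $\theta^*$ be $\exists\bar p\,(\mathrm{Std}(\bar p)\wedge M_{\bar p}\models\theta)$, where "$M_{\bar p}\models\theta$" is written out with quantifiers restricted to Num and with Add and Mul for the graphs of $+$ and $\times$. By Lemma 6.2 some $\bar p$ satisfies Std, and by Lemma 8.1 every such $\bar p$ has $M_{\bar p}\cong\mathbb N$. So $\mathbb N\models\theta\iff\mathcal U\models\theta^*$. The map $\theta\mapsto\theta^*$ is computable and independent of $\mathcal U$.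

**Proof of Theorem 2.2.** The interpretation must not use parameters, so we let all standard codes share the work. Take as domain the tuples $(\bar p,a)$ with $\mathrm{Std}(\bar p)$ and $a\in M_{\bar p}$, with $(\bar p,a)\sim(\bar q,b)$ iff $\mathrm{Iso}(\bar p,a,\bar q,b)$. If $a,b$ denote the same natural number, Iso holds by the proof of ($\Leftarrow$) in Lemma 8.1. If Iso holds, the two finite initial segments have the same size, so $a,b$ denote the same number. Hence $\sim$ is the relation "denote the same number", an equivalence relation whose classes correspond to the natural numbers. Each class has a representative over any prescribed $\bar p$ with $\mathrm{Std}(\bar p)$. So addition of classes is definable: the class of $(\bar p_3,c)$ is the sum of those of $(\bar p_1,a)$ and $(\bar p_2,b)$ iff there are $\bar p$ with $\mathrm{Std}(\bar p)$ and $a',b',c'\in M_{\bar p}$ with $(\bar p,a')\sim(\bar p_1,a)$, $(\bar p,b')\sim(\bar p_2,b)$, $(\bar p,c')\sim(\bar p_3,c)$ and $\mathrm{Add}(a',b',c')$ in $M_{\bar p}$. Multiplication is defined likewise with Mul. None of the formulas mentions $\mathcal U$. The structures listed after the theorem satisfy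 its hypotheses by Section 5. $\square$

**Proof of Theorem 2.1.** By Section 5, Theorem 2.2 and the translation above apply to $\mathcal U=\mathcal D_n$ for every $n\ge1$, which gives one map $\theta\mapsto\theta^*$ for all $n$ simultaneously and $\mathrm{Th}(\mathbb N)\le_m\mathrm{Th}(\mathcal D_n)$. Proposition 2.3 gives $\mathrm{Th}(\mathcal D_n)\le_m\mathrm{Th}(\mathbb N)$. So the two theories are $m$-equivalent, in particular of the same Turing degree, and Conjecture 2.7 is true. $\square$

For the lower bound, the only facts used about $\mathcal D_n$ were join-closure, $\mathcal R\subseteq\mathcal D_n$, and Lemma 5.1. The case $n=1$ is reproved along the way.
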